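# Countable structures of Scott rank exactly $\omega_1^d$, one for each Turing degree $d$

## 1. The theorem and its companion for hyperdegrees

Throughout, $X_L$ is the space of countable structures with universe $\omega$ in a fixed recursive signature $L$, $\mathrm{SR}$ is Scott rank (defined in Section 2), and for a real, Turing degree or structure $d$, $\omega_1^d$ is the least ordinal not computable in $d$.

**Theorem 1 (ZF).** There are a recursive signature $L$ and a total recursive function $f:2^\omega\to X_L$ such that for all $x,y\in 2^\omega$:

1. $f(x)$ embeds in $f(y)$ iff $x\le_T y$; and $f(x)\cong f(y)$ iff $x\equiv_T y$;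
2. $\mathrm{SR}(f(x))=\omega_1^x$.

Hence $F(\deg_T x):=$ the isomorphism type of $f(x)$ is a well-defined function on all Turing degrees, $F(d)$ is $d$-computable, and $\mathrm{SR}(F(d))=\omega_1^d$ for all $d$.

Here an isomorphism type is *$d$-computable* if it has a copy in $X_L$ computable in $d$, and an *embedding* is an injection that preserves atomic formulas and their negations.

The problem behind the theorem is Becker's conjecture, as posed in the slides "The Scott Rank of Countable Structures and the Isomorphism Relation" (https://www.mathnet.ru/PresentFiles/36522/Gao_Slides.pdf): assuming AD, there is no function $F$ from all Turing degrees to isomorphism types of countable structures, in a fixed recursive signature, such that for every $d$ the type $F(d)$ is $d$-computable and has Scott rank $\omega_1^d$. Theorem 1 produces such an $F$ in ZF, hence also in ZF + AD. So the conjecture is false.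

The second result says that Turing degrees cannot be replaced by the coarser hyperdegrees. Recall that $x\equiv_h y$ means that each of $x,y$ is hyperarithmetic in the other; for instance $\emptyset$ and $\emptyset'$ have the same hyperdegree but different Turing degrees. All $x$ in a hyperdegree $h$ have the same $\omega_1^x$, called $\omega_1^h$.

**Theorem 2 (AD).** There is no function $F$ from hyperdegrees to isomorphism types such that for every hyperdegree $h$, $F(h)$ has a copy computable in some $x\in h$ and $\mathrm{SR}(F(h))=\omega_1^h$.

Theorem 2 is not needed for the refutation. Sections 2 to 7 prove Theorem 1, Sections 8 to 10 prove Theorem 2.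

## 2. Back-and-forth relations and Scott rank

$L_{\omega_1\omega}$ is obtained by closing the atomic formulas under $\neg$, $\exists x$, $\forall x$ and countable conjunctions and disjunctions; every formula has finitely many free variables. For $M\in X_L$ and a tuple $\bar a$ in $M$ the canonical Scott formulas are
$$\varphi_0^{M,\bar a}(\bar v)=\bigwedge\{\theta(\bar v):\theta\text{ atomic or negated atomic},\ M\models\theta[\bar a]\},$$
$$\varphi_{\alpha+1}^{M,\bar a}(\bar v)=\varphi_\alpha^{M,\bar a}(\bar v)\wedge\bigwedge_{b\in\omega}(\exists u)\,\varphi_\alpha^{M,\bar a^\frown b}(\bar v^\frown u)\wedge(\forall u)\bigvee_{b\in\omega}\varphi_\alpha^{M,\bar a^\frown b}(\bar v^\frown u),$$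
$$\varphi_\lambda^{M,\bar a}(\bar v)=\bigwedge_{\alpha<\lambda}\varphi_\alpha^{M,\bar a}(\bar v)\quad(\lambda\text{ limit}).$$
Write $(M,\bar a)\equiv_\alpha(N,\bar b)$ if $\varphi_\alpha^{M,\bar a}=\varphi_\alpha^{N,\bar b}$, and $(M,\bar a)\equiv_\infty(N,\bar b)$ if $\bar a,\bar b$ satisfy the same $L_{\omega_1\omega}$ formulas. By Karp's theorem the latter holds iff some isomorphism $M\to N$ sends $\bar a$ to $\bar b$. When $M$ and $N$ are understood we write $\bar a\equiv_\alpha\bar b$.

Conjunctions and disjunctions are taken over *sets* of formulas, and $\varphi_\alpha^{M,\bar a}$ has quantifier rank $\alpha$. So at a limit stage two sets of conjuncts are equal only if they agree term by term. Reading off the definition we get the rules we shall actually use: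

* $\bar a\equiv_0\bar b$ iff the same atomic formulas (including equalities) hold of $\bar a$ and $\bar b$;
* $\bar a\equiv_{\alpha+1}\bar b$ iff $\bar a\equiv_\alpha\bar b$, for every $c\in M$ there is $c'\in N$ with $\bar ac\equiv_\alpha\bar bc'$, and conversely for every $c'\in N$ there is such a $c\in M$;
* $\equiv_\lambda$, for $\lambda$ limit, is the intersection of the $\equiv_\alpha$ with $\alpha<\lambda$.

So each $\equiv_\alpha$ is an equivalence relation, $\equiv_\beta$ implies $\equiv_\alpha$ for $\alpha\le\beta$, and by induction on $\alpha$, $\equiv_\alpha$ passes to corresponding subtuples and rearrangements.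

**Definition (Scott rank).** For $\bar a\in M$ let $\rho(\bar a)$ be the least $\beta$ such that for all $\bar b\in M$, $\bar a\equiv_\beta\bar b$ implies $\bar a\equiv_\infty\bar b$. $\mathrm{SR}(M)$ is the least $\alpha$ with $\alpha>\rho(\bar a)$ for all tuples $\bar a\in M$.

Scott rank is an isomorphism invariant. To show $\rho(\bar a)\le\beta$, one shows that every $\bar b\equiv_\beta\bar a$ is the image of $\bar a$ under an automorphism. To show $\rho(\bar a)>\beta$, one exhibits a $\bar b\equiv_\beta\bar a$ that is not.

**Example 1.** An infinite set with no relations: tuples with the same equality type are automorphic, so $\rho(\bar a)=0$ for all $\bar a$ and the Scott rank is $1$.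

**Example 2.** $\mathrm{SR}(\omega,<)=\omega$. First, if $n<m$ then $n\not\equiv_{n+1}m$. For $n=0$: something lies below $m$ and nothing below $0$. For $n>0$: below $m$ lies $n$; an answer $c<n$ would satisfy $c\equiv_n n$, but $c+1\le n$, contradicting the induction hypothesis $c\not\equiv_{c+1}n$. So $\bar a\equiv_\beta\bar b$ with $\beta=\max_i a_i+1$ forces $\bar a=\bar b$, and every $\rho(\bar a)$ is finite. Second, these values are unbounded. Let $x_1<\dots<x_r$, $y_1<\dots<y_r$, put $x_0=y_0=-1$, and suppose that each gap satisfies $x_{i+1}-x_i=y_{i+1}-y_i$ or both gaps are $\ge2^k$. Then $\bar x\equiv_k\bar y$, by induction on $k$. Assume the hypothesis for $k+1$ and take $c$ not among the $x_i$. If $c>x_r$, put $c'$ at the same distance above $y_r$. If $c$ lies in a gap equal to its partner, copy it. If both gaps are $\ge2^{k+1}$ and $c$ is at distance $<2^k$ from one end, put $c'$ at the same distance from that end; the other parts are both $\ge2^k$. Otherwise $c$ is at distance $\ge2^k$ from both ends; put $c'=y_i+2^k$. The hypothesis for $k$ holds for the extended tuples. In particular $2^k-1\equiv_k2^k$, and $(\omega,<)$ is rigid, so $\rho(2^k-1)>k$.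

Example 2 shows the shape we need: every tuple has $\rho(\bar a)$ *below* $\omega$, but there is no common bound below $\omega$. Theorem 1 asks for the same with $\omega_1^d$ in place of $\omega$.

**Lemma 3.** If $\bar c$ has length $m$, then $\rho(\bar a)\le\rho(\bar a\bar c)+m$.

*Proof.* Let $\xi=\rho(\bar a\bar c)$ and $\bar a\equiv_{\xi+m}\bar b$. Answering $c_1,\dots,c_m$ one after the other, each time at the cost of one level, we get $\bar c'$ with $\bar a\bar c\equiv_\xi\bar b\bar c'$. So $\bar a\bar c\equiv_\infty\bar b\bar c'$, hence $\bar a\equiv_\infty\bar b$. $\square$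

## 3. Nadel's bound, the orders $\omega_1^x(1+\eta)$, and Becker's theorem

Three results frame the statement. Nadel: $\mathrm{SR}(M)\le\omega_1^M+1$ for every $M\in X_L$. So an $x$-computable structure has Scott rank at most $\omega_1^x+1$.

The top value $\omega_1^x+1$ can be attained in a degree-invariant way. There is a $\Delta^1_1$ map sending each $x$ to an $x$-computable linear order $H_x$ of type $\omega_1^x(1+\eta)$, with $\eta$ the order type of $\mathbb Q$: one copy of $\omega_1^x$, followed by $\mathbb Q$-many copies. If $x\equiv_Ty$, then $H_x\cong H_y$, and $\mathrm{SR}(H_x)=\omega_1^x+1$. (From here on $\eta$ will denote finite or infinite binary strings.) So the problem is to come down by exactly one.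

Finally, Becker: assume AD, and let $Q$ be a well-orderable set of isomorphism types of countable structures. Then for a Turing cone of degrees $d$ (all $d\ge d_0$, for some $d_0$), no $d$-computable member of $Q$ has Scott rank $\omega_1^d$. Consequently, under AD the range of any $F$ as in Theorem 1 is not well-orderable: otherwise take $Q$ to be the range, and note that $F(d)\in Q$ is $d$-computable of rank $\omega_1^d$ for every $d$. So $F(d)$ must carry much more information than the ordinal $\omega_1^d$. By contrast, the type of $H_x$ depends only on $\omega_1^x$.

## 4. Trees whose child ranks are dictated by level and rank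

We first find out which trees have the right Scott rank, and build a computable one afterwards. Trees here are trees of finite sequences from a countable set; the *level* of a node is its length, and the root is the empty sequence. For a node $s$ put $r(s)=\sup\{r(s')+1:s'\text{ a child of }s\}$ if the tree above $s$ is well-founded, and $r(s)=\infty$ otherwise; $\infty$ exceeds all ordinals. A leaf has rank $0$, and a node of rank $\infty$ has a child of rank $\infty$.

**Definition (saturated tree).** A tree $T$ is *saturated* with rank sets $R_0,R_1,\dots\subseteq\mathrm{Ord}\cup\{\infty\}$ if every node of level $n$ has its rank in $R_n$ and, for every node $s$ of level $n$: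

* (S1) if $r(s)<\infty$, the set of ranks of children of $s$ is $\{\xi\in R_{n+1}:\xi<r(s)\}$;
* (S2) if $r(s)=\infty$, the set of ranks of children of $s$ is $R_{n+1}$, and $\infty\in R_{n+1}$;
* (S3) every rank that occurs among the children of $s$ is attained by infinitely many of them.

So the ranks occurring among the children of $s$ depend only on the level and the rank of $s$. Moreover, if $s,s'$ have the same level and $s$ has a child of rank $\xi<r(s')$, then $s'$ has a child of rank $\xi$.

**Example 3.** Fix ordinals $\alpha_1\le\alpha_2\le\cdots$. The nodes are the sequences $((\lambda_1,k_1),\dots,(\lambda_n,k_n))$ with $k_i\in\omega$, $\lambda_i\in\alpha_i\cup\{\infty\}$, such that for each $i<n$ either $\lambda_i=\infty$ or $\lambda_{i+1}<\lambda_i$. (Let the $\alpha_i$ be countable.) A node whose last label is an ordinal $\lambda$ has children with exactly the labels below $\lambda$, so its rank is $\lambda$ by induction. The root and the nodes with last label $\infty$ have rank $\infty$, and their children at level $n+1$ have all labels in $\alpha_{n+1}\cup\{\infty\}$. The tree is saturated with $R_0=\{\infty\}$ and $R_n=\alpha_n\cup\{\infty\}$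 for $n\ge1$.

**The structures.** Let $L$ have binary symbols $\sim,E$ and unary symbols $U_n$ $(n\in\omega)$, $P_{k,i}$ $(k\in\omega,i<2)$. Let $I\subseteq2^{\le\omega}$ be a countable nonempty set and, for $\eta\in I$, let $T^\eta$ be a saturated tree with rank sets $R_n^\eta$. Let $K^\eta$ have as elements the nodes of $T^\eta$ and the *tags* $(\mathrm{tag},k,\eta(k))$, $k<|\eta|$. In it, $E(u,v)$ says that $u,v$ are nodes and $v$ is a child of $u$; $U_n(v)$ says that $v$ is a node of level $n$; $P_{k,i}(v)$ says $v=(\mathrm{tag},k,i)$. Let $M$ be the disjoint union of the $K^\eta\times\{j\}$ $(\eta\in I,\ j\in\omega)$, where $E$ holds only within a $K^\eta\times\{j\}$, and $u\sim v$ iff $u,v$ lie in the same *component* $K^\eta\times\{j\}$. We call $\eta$ the *string* of the component. For $a\in M$ let $\eta(a)$ be the string of its component, and for a node $a$ let $r(a)$ be its rank in its tree. The tags write the string of a component into the component, and each string has infinitely many components.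

A tuple is *closed* if for each entry $a$ the root of its component is an entry and, if $a$ is a node, all its ancestors are entries. Every tuple has a finite closed extension. If $\bar a$ is closed and $\bar a\equiv_0\bar b$, then $\bar b$ is closed: $U_n$ and $P_{k,i}$ tell whether an entry is a node, its level, or which tag it is; $\sim$ and $U_0$ identify the root of the component; $E$ identifies the ancestors.

The next three lemmas hold for any such $M$. The first says that strings and ranks determine a closed tuple up to automorphism.

**Lemma 4.** Let $\bar a,\bar b$ be closed, $\bar a\equiv_0\bar b$, $\eta(a_i)=\eta(b_i)$ for all $i$, and $r(a_i)=r(b_i)$ for all nodes $a_i$. Then some automorphism of $M$ maps $\bar a$ to $\bar b$.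

*Proof.* **Step 1: match the components.** Because $\bar a\equiv_0\bar b$ respects $\sim$, sending the component of $a_i$ to that of $b_i$ is a well-defined finite injection, and it preserves strings. Each string has infinitely many components (indexed by $\omega$), so the injection extends to a string-preserving permutation of all components. Components not met by $\bar a$ are mapped canonically. It remains to find, for components $C,C'$ with the same string $\eta$, met by $\bar a,\bar b$ and corresponding to each other, an isomorphism $C\to C'$ with $a_i\mapsto b_i$ for all $a_i\in C$. On tags there is only one choice, and it is correct because of the $P_{k,i}$.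

**Step 2: match the trees level by level.** The nodes among the $a_i\in C$ form a finite set $A$ which is closed under ancestors and contains the root. The corresponding $b_i$ form a set $B$ of the same kind, and $a_i\mapsto b_i$ is a bijection $A\to B$ preserving $E$, level and rank. We extend it to a rank-preserving tree isomorphism $g$, starting with root to root. Suppose $g$ is defined on the levels $\le n$ and extends $A\to B$ there, and let $s$ have level $n$. As $s$ and $g(s)$ have the same level and rank in saturated trees with the same rank sets, the same ranks occur among their children, each infinitely often. The children of $s$ in $A$ correspond bijectively and rank-preservingly to the children of $g(s)$ in $B$. (There are none if $s\notin A$, equivalently $g(s)\notin B$, as $A$ and $B$ are closed under ancestors.) For each rank only finitely many children are removed on either side, so infinitely many remain on both, and the correspondence extends to a rank-preserving bijection of the children. $M$ is countable, so all choices can be made along an enumeration. $\square$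

The second lemma says that $\equiv_\gamma$ sees ranks below $\gamma$.

**Lemma 5.** If $\bar a\equiv_\gamma\bar b$, $a_i$ is a node and $r(a_i)\ge\gamma$, then $r(b_i)\ge\gamma$. Consequently, if $\bar a\equiv_{\gamma+1}\bar b$ and $r(a_i)\le\gamma$, then $r(b_i)=r(a_i)$.

*Proof.* Induction on $\gamma$. The case $0$ is clear ($b_i$ is a node by $\equiv_0$). If $\gamma$ is a limit and $r(a_i)\ge\gamma$, then $r(b_i)\ge\gamma'$ for every $\gamma'<\gamma$, so $r(b_i)\ge\gamma$. Let $\gamma=\delta+1$. There is a child $c$ of $a_i$ with $r(c)\ge\delta$, and some $c'$ with $\bar ac\equiv_\delta\bar bc'$. Then $c'$ is a child of $b_i$ and $r(c')\ge\delta$ by induction, so $r(b_i)\ge\delta+1$. For the consequence let $\xi=r(a_i)\le\gamma$. Then $r(b_i)\ge\xi$. If $r(b_i)\ge\xi+1$, then, as $\xi+1\le\gamma+1$, the first part with the roles exchanged gives $r(a_i)\ge\xi+1$, a contradiction. $\square$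

The third lemma says that $\equiv_\gamma$ does not see more than the ranks below $\omega\cdot\gamma$. The factor $\omega$ is there because one move of the game may jump down any finite number of levels at once.

**Lemma 6.** Let $\bar a,\bar b$ be closed, $\bar a\equiv_0\bar b$, $\eta(a_i)=\eta(b_i)$ for all $i$, and for each node $a_i$ let either $r(a_i)=r(b_i)$ or both $r(a_i),r(b_i)\ge\omega\cdot\gamma$. Then $\bar a\equiv_\gamma\bar b$.

*Proof.* Induction on $\gamma$. For $\gamma=0$ the conclusion is assumed; for a limit $\gamma$ the hypothesis for $\gamma$ implies that for each $\gamma'<\gamma$. Assume the lemma for $\gamma$ and the hypothesis for $\gamma+1$. The hypothesis for $\gamma$ follows, so $\bar a\equiv_\gamma\bar b$. The hypothesis is symmetric in $\bar a,\bar b$, so it suffices, given $c\in M$, to find $c'$ with $\bar ac\equiv_\gamma\bar bc'$. We find closed extensions $\bar a\bar c$, $\bar b\bar c'$ that satisfy the hypothesis for $\gamma$, with $c$ an entry of $\bar a\bar c$; then the induction hypothesis applies and we pass to subtuples.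

**Case 1: the component of $c$ is not met by $\bar a$.** Let $\bar c$ consist of $c$, the root of its component and, if $c$ is a node, its ancestors. Let $\bar c'$ consist of the corresponding elements of a component with the same string not met by $\bar b$.

**Case 2: $c$ is a tag in the component of some $a_i$.** Let $c'$ be the corresponding tag in the component of $b_i$; it exists as $\eta(a_i)=\eta(b_i)$. Since $\bar a\equiv_0\bar b$, $c$ is the entry $a_j$ iff $c'$ is the entry $b_j$.

**Case 3: $c$ is a node in a component met by $\bar a$.** If $c$ is an entry of $\bar a$, there is nothing to do. Otherwise let $c_0=a_j$ be the last ancestor of $c$ among the entries (the root is an entry), and $c_0,c_1,\dots,c_m=c$ the successive nodes from $a_j$ to $c$. The nodes $c_1,\dots,c_m$ are not entries. Put $c'_0=b_j$. We choose successively children $c'_{l+1}$ of $c'_l$, with $c'_1$ not an entry of $\bar b$, such that for all $l\le m$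
$$r(c_l)=r(c'_l)\quad\text{or both}\quad r(c_l),r(c'_l)\ge\omega\gamma+(m-l).\tag{1}$$
For $l=0$ this holds by the hypothesis for $\gamma+1$, as $\omega(\gamma+1)=\omega\gamma+\omega$. Let (1) hold for some $l<m$. The nodes $c_l,c'_l$ have the same level in trees with the same string.

* If $r(c_l)=r(c'_l)$, then by saturation $c'_l$ has a child of rank $r(c_{l+1})$; take it as $c'_{l+1}$.
* Otherwise both ranks are $\ge\omega\gamma+(m-l)$. If $r(c_{l+1})<\omega\gamma+(m-l-1)$, then $r(c_{l+1})<r(c'_l)$, and by saturation $c'_l$ has a child of rank $r(c_{l+1})$.
* If both ranks are $\ge\omega\gamma+(m-l)$ and $r(c_{l+1})\ge\omega\gamma+(m-l-1)$, let $c'_{l+1}$ be a child of $c'_l$ of rank $\ge\omega\gamma+(m-l-1)$; there is one, because $r(c'_l)\ge(\omega\gamma+(m-l-1))+1$.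

By (S3) there are infinitely many candidates each time, so $c'_1$ can avoid the entries of $\bar b$. Since $\bar b$ is closed, no $c'_l$ with $l\ge1$ is then an entry of $\bar b$, and no entry of $\bar b$ is a descendant of $c'_1$; likewise for $\bar a$ and the $c_l$. So $\bar ac_1\dots c_m$ and $\bar bc'_1\dots c'_m$ are closed and have the same atomic type, and by (1) they satisfy the hypothesis for $\gamma$. $\square$

**Proposition 7.** Let $M$ be as above, and let $\alpha$ be a limit ordinal such that $\omega\beta<\alpha$ for all $\beta<\alpha$.

(a) If for all $\eta\in I$ and $n\in\omega$ some ordinal below $\alpha$ is greater than every ordinal in $R^\eta_n$, then $\mathrm{SR}(M)\le\alpha$.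

(b) If for some $\eta\in I$ the root of $T^\eta$ has rank $\infty$ and for every $\beta<\alpha$ some node of $T^\eta$ has ordinal rank $\ge\beta$, then $\mathrm{SR}(M)\ge\alpha$.

(c) If for some $\eta\in I$ the root of $T^\eta$ has rank $\infty$ and for a *single* $n\ge1$ the set $R^\eta_n$ contains, for every $\beta<\alpha$, an ordinal $\ge\beta$, then $\mathrm{SR}(M)\ge\alpha+1$.

*Proof.* (a) We show $\rho(\bar a)<\alpha$ for all $\bar a$. By Lemma 3, since every tuple has a finite closed extension and $\alpha$ is a limit, we may assume that $\bar a$ is closed. Let $\kappa^\eta_n<\alpha$ be the least ordinal greater than every ordinal in $R^\eta_n$ (so $0$ if there is none), and let $\beta<\alpha$ be the maximum of $1$ and of the ordinals $\kappa^{\eta(a_i)}_{n_i}+1$ over the nodes $a_i$, with $n_i$ the level of $a_i$. Let $\bar a\equiv_\beta\bar b$. We check the hypotheses of Lemma 4.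

* As $\beta\ge1$, the component of $a_i$ contains an element of $P_{k,j}$ iff that of $b_i$ does (answer such an element by some element with the same atomic type). So $\eta(a_i)=\eta(b_i)$.
* Levels agree, and $\bar b$ is closed, by $\equiv_0$.
* If $a_i$ is a node with $r(a_i)<\infty$, then $r(a_i)<\kappa^{\eta(a_i)}_{n_i}$, and Lemma 5 with $\gamma=\kappa^{\eta(a_i)}_{n_i}$ gives $r(b_i)=r(a_i)$.
* If $a_i$ is a node with $r(a_i)=\infty$, then $r(b_i)\ge\kappa^{\eta(a_i)}_{n_i}$ by Lemma 5. But $r(b_i)\in R^{\eta(a_i)}_{n_i}$, and all ordinals in this set are $<\kappa^{\eta(a_i)}_{n_i}$. So $r(b_i)=\infty$.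

By Lemma 4, $\bar a\equiv_\infty\bar b$. So $\rho(\bar a)\le\beta<\alpha$.

(b) Let $\beta<\alpha$; we find $\bar a$ with $\rho(\bar a)>\beta$. As $\omega\beta<\alpha$, some node $s$ in a component with string $\eta$ has $\omega\beta\le r(s)<\infty$. Let $s_0,\dots,s_n=s$ be the nodes from the root to $s$, and $l$ maximal with $r(s_l)=\infty$. Then $l<n$ and $\omega\beta\le r(s)\le r(s_{l+1})<\infty$. Let $s'$ be a child of $s_l$ of rank $\infty$, and
$$\bar a=(s_0,\dots,s_l,s_{l+1}),\qquad\bar b=(s_0,\dots,s_l,s').\tag{2}$$
These tuples are closed and $\bar a\equiv_0\bar b$, so $\bar a\equiv_\beta\bar b$ by Lemma 6. No automorphism maps $\bar a$ to $\bar b$, since automorphisms preserve $E$ and hence tree ranks. So $\bar a\not\equiv_\infty\bar b$, and $\rho(\bar a)>\beta$. Since $\beta<\alpha$ was arbitrary, $\mathrm{SR}(M)\ge\alpha$.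

(c) By (S2) there are nodes $s_0,\dots,s_{n-1}$, from the root on, all of rank $\infty$, and the ranks of the children of $s_{n-1}$ form the set $R_n^\eta$, which contains $\infty$. Let $s'$ be a child of rank $\infty$. For every $\beta<\alpha$ there is a child $s''$ of ordinal rank $\ge\omega\beta$. As in (b), $(s_0,\dots,s_{n-1},s')\equiv_\beta(s_0,\dots,s_{n-1},s'')$, and these tuples are not automorphic. So the *one* tuple $(s_0,\dots,s_{n-1},s')$ has $\rho>\beta$ for all $\beta<\alpha$, that is, $\rho\ge\alpha$. Hence $\mathrm{SR}(M)\ge\alpha+1$. $\square$

**Example 4.** Take $I=\{\emptyset\}$, so there are no tags, and $\alpha=\omega^\omega$; if $\beta<\omega^k$ with $k\ge1$, then $\omega\beta<\omega^{1+k}<\alpha$. With the tree of Example 3 for $\alpha_n=\omega^n$, parts (a) and (b) give $\mathrm{SR}(M)=\omega^\omega$. With $\alpha_n=\omega^\omega$ for all $n$, part (c) gives $\mathrm{SR}(M)\ge\omega^\omega+1$. In both trees the ordinal ranks are exactly the ordinals below $\omega^\omega$. The difference is whether they appear all at once at one level or are spread out over the levels.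

## 5. Descending sequences through $\omega_1^x(1+\eta)$: one level too rich

A natural first attempt at Theorem 1 uses the orders $H_x$ of Section 3. Let $T$ be the tree of all $((h_1,k_1),\dots,(h_n,k_n))$ with $k_i\in\omega$ and $h_1>\dots>h_n$ in $H_x$. It is $x$-computable, and its isomorphism type depends only on the degree of $x$. Let $\alpha=\omega_1^x$. A node whose last label $h$ lies in the initial copy of $\alpha$ has as its rank the position of $h$. If $h$ lies in one of the $\mathbb Q$-many later copies, the node has rank $\infty$, and below $h$ there are all of the initial copy and also elements of further later copies, because $\mathbb Q$ has no least element. So $T$ is saturated with $R_0=\{\infty\}$ and $R_n=\alpha\cup\{\infty\}$ for all $n\ge1$. By Proposition 7(c), used with $I=\{\emptyset\}$ (and with $\omega\beta<\omega_1^x$ for $\beta<\omega_1^x$, see (H2) below), the resulting $x$-computable structure has Scott rank at least $\omega_1^x+1$, and by Nadel exactly $\omega_1^x+1$. The attempt fails exactly at level $1$: all ordinals below $\omega_1^x$ already occur there, next to $\infty$.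

So we need, for a real $y$, a $y$-computable saturated tree in which every *single* level has its ordinal ranks bounded below $\omega_1^y$, while the tree as a whole has ordinal ranks unbounded in $\omega_1^y$. The idea is to release the labels gradually. At level $n$ allow only labels from a $y$-computable set $A_n$ that is *well-ordered* by the label order, with $A_0\subseteq A_1\subseteq\cdots$ and with an ill-founded union. In a well-ordered $A_n$, the labels of ordinal rank form an initial segment, and an initial segment of a well-order is either everything or cut off by a single element. So this initial segment is $y$-computable, and then the ordinals occurring at level $n$ are bounded by the rank of a $y$-computable well-founded tree. In $H_x$ this reasoning is unavailable, because the elements of infinite rank have no least one.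

## 6. The trees $T^\eta$: Kleene–Brouwer labels of bounded length

Here are the textbook facts used, for $y\in2^\omega$.

* (H1) A $y$-computable well-founded tree has rank $<\omega_1^y$.
* (H2) $\omega_1^y$ is a limit ordinal closed under addition and multiplication, since sums and products of $y$-computable well-orders are $y$-computable. In particular $\omega\beta<\omega_1^y$ for $\beta<\omega_1^y$.
* (H3) (Kleene) "$z$ is hyperarithmetic in $y$" is a $\Pi^1_1$ relation of $(y,z)$. The class $\mathrm{HYP}(y)$ of reals hyperarithmetic in $y$ is countable and closed under relative recursion, and the $\Delta^1_1(y)$ subsets of $\omega$ are exactly the sets hyperarithmetic in $y$.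

For $\eta\in2^{<\omega}$ we put $\omega_1^\eta=\omega_1^{CK}$.

**Kleene–Brouwer order.** On $\omega^{<\omega}$ let $\sigma<\tau$ iff $\sigma$ properly extends $\tau$, or $\sigma(i)<\tau(i)$ at the first difference $i$. The empty sequence $\emptyset$ is the maximum. The order is a well-order on every well-founded tree, in particular on $\omega^{\le n}$. For example, on $\omega^{\le1}$ it is $(0)<(1)<(2)<\dots<\emptyset$, of type $\omega+1$; on $\omega^{\le2}$ each $(i)$ is preceded by $(i,0)<(i,1)<\cdots$, and the type is $(\omega+1)\cdot\omega+1=\omega^2+1$.

**The trees $S^\eta$.** By (H3) there is a recursive tree $S_0$ with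
$$z\notin\mathrm{HYP}(y)\iff\exists w\,\forall n\ (y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S_0.$$
Coding $(z(i),w(i))$ by one integer we get a recursive $S\subseteq\bigcup_n2^n\times\omega^n$, closed under simultaneous restriction and containing $(\emptyset,\emptyset)$. For $\eta\in2^{\le\omega}$ put
$$S^\eta=\{\sigma:|\sigma|\le|\eta|,\ (\eta{\restriction}|\sigma|,\sigma)\in S\}.$$
Then $S^\eta$ is a tree with $\emptyset\in S^\eta$; $S^\eta\subseteq S^{\eta'}$ if $\eta\sqsubseteq\eta'$; and $S^y=\bigcup_nS^{y\restriction n}$ for $y\in2^\omega$. For $y\in2^\omega$, $S^y$ has an infinite path, since $\mathrm{HYP}(y)$ is countable and so some $z$ is outside it. But $S^y$ has no path hyperarithmetic in $y$, since a path computes some $z\notin\mathrm{HYP}(y)$.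

Everything is defined for finite $\eta$ too, and depends on $\eta$ monotonically and continuously. This will matter in Section 7.

**The trees $T^\eta$.** Fix $\eta\in2^{\le\omega}$ and let $A_n=A_n^\eta=S^\eta\cap\omega^{\le n}$. Let $T^\eta$ consist of all finite sequences
$$s=((\sigma_1,k_1),\dots,(\sigma_n,k_n)),\qquad k_i\in\omega,\quad\sigma_i\in A_i,\quad\emptyset>\sigma_1>\dots>\sigma_n.$$
The *label* of $s$ is $\ell(s)=\sigma_n$; the root has label $\emptyset$. For $\sigma\in A_n$ let $D_n(\sigma)$ be the tree of finite sequences $(\tau_{n+1},\dots,\tau_m)$ with $\tau_i\in A_i$ and $\sigma>\tau_{n+1}>\dots>\tau_m$, and let $r_n(\sigma)$ be the rank of its root. The tree above a node $s$ of level $n$ is $D_n(\ell(s))$ with each step decorated by an arbitrary integer, and decorations do not change ranks. So $r(s)=r_n(\ell(s))$. Put $R_n=R_n^\eta=\{r_n(\sigma):\sigma\in A_n\}$.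

**Example 5.** Suppose for illustration that $|\eta|=1$ and $S^\eta=\{\emptyset\}\cup\{(i):i\in\omega\}$. Then $A_0=\{\emptyset\}$ and $A_n=S^\eta$ for $n\ge1$. We get $r_n((i))=i$ for $n\ge1$ and $r_n(\emptyset)=\omega$, so $R_0=\{\omega\}$ and $R_n=\omega\cup\{\omega\}$ for $n\ge1$. The root of $T^\eta$ has rank $\omega$ and has infinitely many children of each finite rank. The value $\omega\in R_1$ is not the rank of any node of level $1$; this does no harm, since (S1) only concerns the elements of $R_1$ below $\omega$.

**Lemma 8.** (i) If $\sigma\le\tau$ in $A_n$, then $r_n(\sigma)\le r_n(\tau)$. (ii) If $\sigma\in A_n$, then $r_n(\sigma)\le r_{n+1}(\sigma)$. (iii) $T^\eta$ is saturated with rank sets $R_n^\eta$.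

*Proof.* (i) $D_n(\sigma)\subseteq D_n(\tau)$. (ii) $D_n(\sigma)\subseteq D_{n+1}(\sigma)$ as sets of sequences, because $A_i\subseteq A_{i+1}$: an entry required to be in $A_i$ for the first tree is required to be in $A_{i+1}$ for the second.

(iii) Let $s$ have level $n$ and label $\sigma$. Then $r(s)=r_n(\sigma)\in R_n$. The children of $s$ are the $s^\frown(\tau,k)$ with $\tau\in A_{n+1}$, $\tau<\sigma$, $k\in\omega$, and they have rank $r_{n+1}(\tau)\in R_{n+1}$. Varying $k$ gives (S3). The point is that $s$ has *all* the children it could have. Suppose $\tau\in A_{n+1}$ and $r_{n+1}(\tau)<r_n(\sigma)$. Then $\tau<\sigma$, for otherwise $\tau\ge\sigma$ and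
$$r_{n+1}(\tau)\ge r_{n+1}(\sigma)\ge r_n(\sigma)$$
by (i) and (ii). So every $\xi\in R_{n+1}$ with $\xi<r(s)$ is the rank of a child. If $r(s)<\infty$, no other rank occurs, which is (S1). If $r(s)=\infty$, then every ordinal in $R_{n+1}$ occurs, and $s$ has a child of rank $\infty$, which is (S2). $\square$

**Lemma 9.** For every $n$ some ordinal $<\omega_1^\eta$ is greater than every ordinal in $R_n^\eta$.

*Proof.* By Lemma 8(i), $J=\{\sigma\in A_n:r_n(\sigma)<\infty\}$ is an initial segment of $A_n$. Since $A_n\subseteq\omega^{\le n}$ is well-ordered, $J=A_n$ or $J=\{\sigma\in A_n:\sigma<\sigma^*\}$ for some $\sigma^*$. Either way $J$ is $\eta$-computable (computable if $\eta$ is finite). So $\{\emptyset\}\cup\{\langle\sigma\rangle^\frown t:\sigma\in J,\ t\in D_n(\sigma)\}$ is an $\eta$-computable well-founded tree. Its node $\langle\sigma\rangle$ has rank $r_n(\sigma)$. So its rank exceeds every ordinal in $R_n^\eta$, and it is $<\omega_1^\eta$ by (H1). $\square$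

Each level is thus bounded. The next lemma says that the whole tree is not, and here the choice of $S$ is used: a bound would let us compute a hyperarithmetic path.

**Lemma 10.** Let $y\in2^\omega$. The root of $T^y$ has rank $\infty$. Every ordinal rank of a node of $T^y$ is $<\omega_1^y$, and for each $\beta<\omega_1^y$ some node has ordinal rank $\ge\beta$.

*Proof.* **Step 1: describe rank $\infty$ by paths of $S^y$.** We claim that for $\sigma\in S^y$ and $n=|\sigma|$,
$$r_n(\sigma)=\infty\iff S^y\text{ has a path that extends }\sigma\text{ or lies to the left of }\sigma.\tag{3}$$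
(To the left means that the path has the smaller entry at the first difference.) If $P$ is such a path, then $\sigma>P{\restriction}(n+1)>P{\restriction}(n+2)>\cdots$, and $P{\restriction}i\in A_i$, so this is a path through $D_n(\sigma)$. Conversely let $\sigma>\tau_{n+1}>\tau_{n+2}>\cdots$ with all $\tau_j\in S^y$. All $\tau_j$ are nonempty, and their first entries are non-increasing, hence eventually constant, say $P(0)$. From then on the $\tau_j$ are strictly decreasing extensions of $\langle P(0)\rangle$. At most one equals $\langle P(0)\rangle$, the second entries of the rest are eventually constant, and so on. This gives a $P$ such that for every $m$, $\tau_j\sqsupseteq P{\restriction}m$ for all large $j$; so $P$ is a path of $S^y$. If $P$ lay to the right of $\sigma$, then $\tau_j>\sigma$ for large $j$, a contradiction. So $P$ extends $\sigma$ or lies to its left.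

Since $S^y$ has a path, (3) for $\sigma=\emptyset$ gives that the root of $T^y$ has rank $\infty$. Ordinal ranks are $<\omega_1^y$ by Lemma 9.

**Step 2: a bound on the ordinal ranks would make the set of labels of ordinal rank hyperarithmetic.** Suppose all ordinal ranks of nodes of $T^y$ are $<\beta$, where $\beta<\omega_1^y$. If $\emptyset\ne\sigma\in S^y$, then $\sigma$ is the label of a node of level $|\sigma|$, with labels $\sigma{\restriction}1>\sigma{\restriction}2>\dots>\sigma$. So for such $\sigma$,
$$r_{|\sigma|}(\sigma)<\infty\iff\sigma\in Q:=\{\sigma\in S^y:\sigma\ne\emptyset,\ r_{|\sigma|}(\sigma)<\beta\}.\tag{4}$$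
We show that $Q$ is $\Delta^1_1(y)$. The trees $D=D_{|\sigma|}(\sigma)$ are uniformly $y$-computable. Let $W$ be a $y$-computable well-order of type $\beta$.

First, $\mathrm{rank}(D)<\beta$ iff there is a map $g:D\to W$ strictly decreasing along proper extensions. If the rank is $<\beta$, the rank function is such a map. Given $g$, the tree $D$ is well-founded and $r(t)\le g(t)$ by induction, so the root has rank $<\beta$. Hence $Q$ is $\Sigma^1_1(y)$.

Second, $\mathrm{rank}(D)\ge\beta$ iff there is a length- and extension-preserving map $h$ into $D$ from the tree of descending sequences of $W$. In that tree a sequence whose last entry has position $\xi$ in $W$ has rank $\xi$, and the root has rank $\beta$. Given $h$, either $D$ is ill-founded or ranks do not decrease along $h$; in both cases $\mathrm{rank}(D)\ge\beta$. Conversely, if $\mathrm{rank}(D)\ge\beta$, send the root to the root and, recursively, a sequence with last entry of position $\xi$ to a node of rank $\ge\xi$. This can be continued, since a node of rank $>\xi'$ has a child of rank $\ge\xi'$. So the complement of $Q$ is $\Sigma^1_1(y)$ as well, and $Q$ is hyperarithmetic in $y$ by (H3).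

**Step 3: read off the leftmost path.** Let $P$ be the leftmost path of $S^y$. By (3) and (4), $P{\restriction}(n+1)\notin Q$. If $i<P(n)$ and $\sigma=(P{\restriction}n)^\frown i\in S^y$, then no path extends $\sigma$ or lies to the left of $\sigma$, so $\sigma\in Q$. Hence $P(n)$ is the least $i$ with $(P{\restriction}n)^\frown i\in S^y\setminus Q$. So $P$ is recursive in $Q\oplus y$, hence hyperarithmetic in $y$. But $S^y$ has no such path. $\square$

Lemmas 8 to 10 and Proposition 7 already give, for each single $x$, an $x$-computable structure of Scott rank $\omega_1^x$: take $I=\{x\}$. It does not give a function on degrees, since its tags spell out $x$ itself, so two different reals of the same degree give non-isomorphic structures.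

## 7. The disjoint union over all reals below $d$, and the finite strings

To remove the dependence on the representative, put in the components of *all* $y\le_Td$. The obstacle is computability. There is no $x$-computable sequence listing exactly the reals $y\le_Tx$, since $y(e)=1-y_e(e)$ is missing from any $x$-computable sequence $(y_e)$. A computable listing must include partial computations, and some components will stall after finitely many bits. But a component that stalls after producing $\eta\in2^{<\omega}$ is simply $K^\eta$. So we put in all finite strings from the beginning, each infinitely often, and they absorb the stalled components.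

For a degree $d$ let
$$I_d=2^{<\omega}\cup\{y\in2^\omega:y\le_Td\},$$
and let $N_d$ be the structure $M$ of Section 4 for $I=I_d$ and the trees $T^\eta$ of Section 6. These are saturated by Lemma 8. $N_d$ is countable and depends only on $d$.

*Proof of Theorem 1.*

**Step 1: a copy computable from $x$, uniformly in $x$.** We construct a recursive $f$ with $f(x)\cong N_{\deg x}$. On codes of elements, the relations $E,U_n,P_{k,i}$ of $K^\eta$ are recursive and do not depend on $\eta$. Since $S^\eta\subseteq S^{\eta'}$ for $\eta\sqsubseteq\eta'$ and $S^y=\bigcup_nS^{y\restriction n}$, and each node involves finitely many labels, we have $K^\eta\subseteq K^{\eta'}$ for $\eta\sqsubseteq\eta'$, and $K^y=\bigcup_nK^{y\restriction n}$.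

Given $x\in d$ and $e\in\omega$, let $\delta_e^s$ be the longest $\eta\in2^{\le s}$ such that $\Phi^x_{e,s}(k){\downarrow}=\eta(k)$ for all $k<|\eta|$, and let $\delta_e=\bigcup_s\delta_e^s\in2^{\le\omega}$. Then $\{\delta_e:e\in\omega\}=I_d$: an infinite $\delta_e$ is $\le_Tx$, and every finite string and every $y\le_Tx$ is produced by some $e$. The set
$$\{(e,j,v):j\in\omega,\ v\in K^{\delta_e}\}=\bigcup_s\{(e,j,v):j\in\omega,\ v\in K^{\delta_e^s}\}\tag{5}$$
is infinite and $x$-c.e., uniformly in $x$. On it the relations of $L$ are recursive on codes, with $\sim$ being equality of $(e,j)$ and $E$ holding only within a component. The disjoint union of the $K^{\delta_e}\times\{j\}$, $(e,j)\in\omega^2$, is isomorphic to $N_d$, as each $\eta\in I_d$ has exactly $\aleph_0$ components in both. Pulling the relations back along an enumeration of (5) without repetition, uniformly recursive in $x$, yields $f(x)\in X_L$ with $f(x)\cong N_d$, and $f$ is total recursive.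

**Step 2: embeddings and Turing reducibility.** This step proves part 1. If $x\le_Ty$, then $I_{\deg x}\subseteq I_{\deg y}$, so $N_{\deg x}$ is a substructure of $N_{\deg y}$, and $f(x)$ embeds in $f(y)$. Conversely, an embedding $N_{\deg x}\to N_{\deg y}$ maps the tags of a component with string $x$ into one component (it preserves $\sim$), with string $\eta\in I_{\deg y}$ say, preserving the $P_{k,i}$. So $\eta(k)=x(k)$ for all $k$, that is, $\eta=x$. As $x$ is infinite, $x\in I_{\deg y}$ means $x\le_Ty$. Finally, $x\equiv_Ty$ implies $f(x)\cong N_{\deg x}=N_{\deg y}\cong f(y)$, and $f(x)\cong f(y)$ implies $x\le_Ty\le_Tx$.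

**Step 3: the Scott rank.** This step proves part 2. Let $x\in d$ and $\alpha=\omega_1^d=\omega_1^x$. By (H2), $\alpha$ is a limit ordinal and $\omega\beta<\alpha$ for $\beta<\alpha$. For $\eta\in I_d$ we have $\omega_1^\eta\le\omega_1^d=\alpha$, for finite $\eta$ because $\omega_1^\eta=\omega_1^{CK}$. So by Lemma 9 the ordinals in each $R_n^\eta$ are bounded by an ordinal below $\alpha$, and Proposition 7(a) gives $\mathrm{SR}(N_d)\le\alpha$. By Lemma 10 for $y=x$, the string $x\in I_d$ satisfies the hypothesis of Proposition 7(b), so $\mathrm{SR}(N_d)\ge\alpha$. Hence $\mathrm{SR}(f(x))=\mathrm{SR}(N_d)=\omega_1^x$.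

By part 1, $F(\deg_Tx)$ is well defined; it is $d$-computable because $f(x)$ is computable in $x$; and it has Scott rank $\omega_1^d$. This proves Theorem 1 and disproves Becker's conjecture. $\blacksquare$

**Remark.** The structures $N_d$ are told apart at a very low level: if $N_d\equiv_2N_{d'}$ (with empty tuples), then $d=d'$. Indeed, let $a$ be the root of a component of $N_d$ with string $y$. There is $b\in N_{d'}$ with $(N_d,a)\equiv_1(N_{d'},b)$, so the components of $a$ and $b$ contain the same tags, and $y\in I_{d'}$. By symmetry $I_d=I_{d'}$, so $d=d'$. We return to this in Section 9.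

## 8. Hyperdegrees: selecting copies uniformly by a game

Now assume AD and let $F$ be as in Theorem 2, towards a contradiction. Write $[x]_h$ for the hyperdegree of $x$. The plan is to show that on a suitable set of reals $F$ depends only on the ordinal $\omega_1^h$. Then Becker's theorem applies. The further textbook facts are these.

* (H4) "Hyperarithmetic in" is transitive, and if $x\in\mathrm{HYP}(y)$ then $\omega_1^x\le\omega_1^y$.
* (H5) A set obtained by an arithmetical recursion along a $c$-computable well-order or well-founded tree is hyperarithmetic in $c$: it is the unique solution $X$ of a condition arithmetical in $c$, so $n\in X$ iff some solution contains $n$ iff all solutions contain $n$.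
* (H6) Every $\Delta^1_1(c)$ set $B\subseteq2^\omega$ has a $c$-computable Borel code: a well-founded tree with leaves labelled by clopen sets $B_\nu$, where $B_\nu=\bigcup_i(2^\omega\setminus B_{\nu i})$ at interior nodes $\nu$ ($i$ ranging over the children $\nu i$), and $B_\nu=B$ at the root.
* (H7) AD implies countable choice for sets of reals.

**Step 1: one index on a cofinal set.** We find $e$ such that the $e$-th machine computes the right structure from a cofinal set of reals. Let $B_e$ be the set of $x$ such that $\Phi^x_e$ is (total and) a copy of $F([x]_h)$, and let $C=\bigcup_eB_e$. $C$ is cofinal in the Turing degrees: given $x$, some $z\in[x]_h$ computes a copy of $F([x]_h)$; then $x\oplus z\in[x]_h$, so $x\oplus z\in C$. Some $B_e$ is cofinal: otherwise use (H7) to choose $z_e$ with no $x\ge_Tz_e$ in $B_e$; an $x\in C$ with $x\ge_T\bigoplus_ez_e$ lies in some $B_e$, a contradiction. Fix such an $e$.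

**Step 2: a uniform selection.** We turn cofinality into a function. Consider the game where I plays $x$, II plays $y$, and I wins iff $x\in B_e$ and $x\ge_Ty$. II has no winning strategy $\tau$: I could play some $x\in B_e$ with $x\ge_T\tau$, and II's answer is $\le_Tx$. By AD, I has a winning strategy, coded by a real $t$. For $w\in2^\omega$ let $x_w$ be I's play against $t\oplus w$. Then $x_w\in B_e$, $x_w\le_Tt\oplus w$ and $x_w\ge_Tt\oplus w$. Put $f(w)=\Phi_e^{x_w}$, a total $t$-computable function of $w$. Since $x_w\equiv_Tt\oplus w$, we get:

* $f(w)$ is a copy of $F([t\oplus w]_h)$, and $\mathrm{SR}(f(w))=\omega_1^{t\oplus w}$;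
* if $t\oplus w\equiv_ht\oplus w'$, then $f(w)\cong f(w')$.

(This $f$ is not the function of Theorem 1.)

## 9. Generic perturbation inside a hyperdegree

**Lemma 11.** If $c\ge_Tt$ and $\gamma<\omega_1^c$, then $f(c\oplus w)\equiv_\gamma f(c)$ for all $w$.

*Proof.* Let $B=\{w:f(c\oplus w)\equiv_\gamma f(c)\}$. We must show $B=2^\omega$.

**Step 1: definability and invariance of $B$.** The set $B$ is $\Delta^1_1(c)$: both structures are uniformly computable in $c\oplus w$, and the relations $\equiv_\xi$ $(\xi\le\gamma)$ between tuples of the two structures are the unique solution of an arithmetical recursion along a $c$-computable well-order, by the rules of Section 2. So, as in (H5), $w\in B$ can be expressed both as "some solution puts the empty tuples into $\equiv_\gamma$" and as "all solutions do". If $c\oplus w\equiv_hc\oplus w'$, then $f(c\oplus w)\cong f(c\oplus w')$, as $c\ge_Tt$; so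
$$c\oplus w\equiv_hc\oplus w'\ \Longrightarrow\ (w\in B\iff w'\in B).\tag{6}$$
Also $0\in B$ (with $0$ the constant zero sequence), since $f(c\oplus0)\cong f(c)$.

**Step 2: approximate $B$ by an open set on a comeager set, effectively.** Take a Borel code for $B$ as in (H6). By recursion on the code define $P_\nu\subseteq2^{<\omega}$: at leaves $P_\nu=\{s:[s]\subseteq B_\nu\}$; otherwise $s\in P_\nu$ iff for some $i$ no extension of $s$ is in $P_{\nu i}$. Each $P_\nu$ is closed under extension. Let $U_\nu=\bigcup_{s\in P_\nu}[s]$, let $D_\nu$ be the dense open set $U_\nu\cup\mathrm{int}(2^\omega\setminus U_\nu)$, and $G=\bigcap_\nu D_\nu$. Note that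
$$[s]\cap U_\nu=\emptyset\iff\text{no extension of }s\text{ is in }P_\nu.\tag{7}$$
For if $[s]$ meets $[s']$ with $s'\in P_\nu$, the longer of $s,s'$ extends $s$ and is in $P_\nu$; the other direction is clear.

We show $B_\nu\cap G=U_\nu\cap G$ by induction from the leaves. At leaves $B_\nu=U_\nu$, as $B_\nu$ is clopen. At an interior node, for $w\in G$: $w\in B_\nu$ iff $w\notin B_{\nu i}$ for some $i$, iff (induction) $w\notin U_{\nu i}$ for some $i$, iff (as $w\in D_{\nu i}$) $w\in\mathrm{int}(2^\omega\setminus U_{\nu i})$ for some $i$, iff, by (7), for some $i$ and some $s\sqsubset w$ no extension of $s$ is in $P_{\nu i}$, iff some $s\sqsubset w$ is in $P_\nu$, iff $w\in U_\nu$. Let $U=U_\nu$ for the root $\nu$. So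
$$B\cap G=U\cap G.\tag{8}$$
The sequence $(P_\nu)$ is obtained by arithmetical recursion on a $c$-computable well-founded tree, so by (H5) it is hyperarithmetic in $c$. By (7), $D_\nu$ is the union of the $[s]$ with $s\in P_\nu$ or with no extension of $s$ in $P_\nu$. This set of strings is closed under extension. So there is $p\ge_Tc$, $p\in\mathrm{HYP}(c)$, which uniformly enumerates these bases for the sets $D_\nu$.

**Step 3: code any $w_0$ into a generic $w$ without leaving the hyperdegree.** Given $w_0\in2^\omega$ and $s\in2^{<\omega}$, we find
$$w\in G\cap[s]\quad\text{with}\quad w\oplus p\equiv_Tw_0\oplus p.\tag{9}$$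
Starting with $s$, alternately extend, via the first suitable string in the $p$-enumeration, into the next $D_\nu$ (possible by density), and append the next bit of $w_0$. Then $w\le_Tw_0\oplus p$. Conversely, $p$ and $w$ can retrace the construction: from the current string $p$ finds the extension chosen, and the next bit of $w$ is the next bit of $w_0$. So (9) holds. Since $c\le_Tp\in\mathrm{HYP}(c)$,
$$c\oplus w\equiv_hp\oplus w\equiv_Tp\oplus w_0\equiv_hc\oplus w_0,$$
and (6) gives $w\in B\iff w_0\in B$.

**Step 4: conclude.** Taking $w_0=0\in B$ and any $s$, we get some $w\in B\cap G$, so $U\ne\emptyset$ by (8). Now let $w_0$ be arbitrary and take $s$ with $[s]\subseteq U$. The $w$ of (9) is in $G\cap U\subseteq B$, so $w_0\in B$. $\square$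

Hyperdegree invariance enters at (6). The reals $w$ and $w_0$ become equivalent only after joining $p$, which lies in $\mathrm{HYP}(c)$ but need not be computable from $c$; so Turing invariance would not justify Step 3. And for the function of Theorem 1 the conclusion of Lemma 11 does fail: for every $c$ and every $w\not\le_Tc$, the Remark at the end of Section 7 shows that its values at $c\oplus w$ and $c$ are not even $\equiv_2$.

## 10. The isomorphism type depends only on $\omega_1^{t\oplus w}$

**Lemma 12.** If $\gamma<\min(\omega_1^{t\oplus x},\omega_1^{t\oplus y})$, then $f(x)\equiv_\gamma f(y)$.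

*Proof.* We compare both with $f(x\oplus y)$. Let $c=x\oplus t$ and $w=y\oplus t$. Then $t\oplus c\equiv_Tt\oplus x$ and $t\oplus(c\oplus w)\equiv_Tt\oplus(x\oplus y)$, so Lemma 11 gives $f(x)\cong f(c)\equiv_\gamma f(c\oplus w)\cong f(x\oplus y)$. Symmetrically, $f(y)\equiv_\gamma f(y\oplus x)\cong f(x\oplus y)$. $\square$

**Lemma 13.** If $\lambda$ is a limit, $\mathrm{SR}(M)=\mathrm{SR}(N)=\lambda$ and $M\equiv_\gamma N$ for all $\gamma<\lambda$, then $M\cong N$.

*Proof.* We show that $\{(\bar a,\bar b):(M,\bar a)\equiv_\lambda(N,\bar b)\}$, which contains $(\emptyset,\emptyset)$, is a back-and-forth system; as the structures are countable and $\equiv_\lambda$ implies $\equiv_0$, this gives an isomorphism. By symmetry it suffices, given such $\bar a,\bar b$ and $c\in M$, to find $c'\in N$ with $(M,\bar ac)\equiv_\lambda(N,\bar bc')$. Let $\gamma=\rho(\bar ac)$. Then $\gamma<\lambda$, because $\mathrm{SR}(M)=\lambda$. As $\bar a\equiv_{\gamma+1}\bar b$, there is $c'$ with $(M,\bar ac)\equiv_\gamma(N,\bar bc')$. We check that this $c'$ works for every $\delta$ with $\gamma<\delta<\lambda$. As $M\equiv_{\delta+k}N$ with $k=|\bar bc'|$, there is $\bar e\in M$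 with $(M,\bar e)\equiv_\delta(N,\bar bc')$. Then $(M,\bar e)\equiv_\gamma(N,\bar bc')\equiv_\gamma(M,\bar ac)$, so $(M,\bar e)\equiv_\infty(M,\bar ac)$ by the choice of $\gamma$. Hence $(M,\bar ac)\equiv_\delta(M,\bar e)\equiv_\delta(N,\bar bc')$. As $\delta$ was arbitrary and $c'$ does not depend on it, $(M,\bar ac)\equiv_\lambda(N,\bar bc')$. $\square$

*Proof of Theorem 2, concluded.* **Step 1: the set of values is well-orderable.** Let $\omega_1^{t\oplus x}=\omega_1^{t\oplus y}=\lambda$, a limit ordinal. By Lemma 12, $f(x)\equiv_\gamma f(y)$ for all $\gamma<\lambda$, and both structures have Scott rank $\lambda$. By Lemma 13, $f(x)\cong f(y)$. So the isomorphism type of $f(w)$ depends only on the ordinal $\omega_1^{t\oplus w}$, and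
$$Q=\{F([t\oplus w]_h):w\in2^\omega\}$$
is well-orderable.

**Step 2: contradict Becker's theorem.** By that theorem (Section 3), for a Turing cone of $d$ no $d$-computable member of $Q$ has Scott rank $\omega_1^d$. Choose $w$ such that $d=\deg_T(t\oplus w)$ is in this cone; for instance, let $w$ be a real in the base of the cone. Since $x_w\equiv_Tt\oplus w$, the type $F([t\oplus w]_h)\in Q$ is $d$-computable, a copy being $f(w)=\Phi_e^{x_w}$, and it has Scott rank $\omega_1^{t\oplus w}=\omega_1^d$. This is a contradiction. $\blacksquare$
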